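# Minimal Berge graphs with no even pair: a family refuting Hougardy's conjecture

## 1. A family outside the two predicted classes

**Theorem 1.** Let $k\ge 1$ and let $G_k$ be the graph on $24+4k$ vertices constructed in Section 4. Then $G_k$ is Berge, $G_k$ has no even pair, and every proper induced subgraph of $G_k$ that is not complete has an even pair. Moreover $G_k$ is not an antihole and $G_k$ is not the line-graph of a bipartite graph.

Here is the vocabulary. All graphs are finite and simple. The length of a path is its number of edges.

**Definition (Berge graph).** A *hole* is an induced cycle of length at least 4. An *antihole* is an induced subgraph whose complement is a hole; its length is its number of vertices. A graph is *Berge* if it contains no odd hole and no odd antihole.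

**Definition (even pair).** An *even pair* of a graph $G$ is a pair of distinct non-adjacent vertices $u,v$ such that every induced path of $G$ between $u$ and $v$ has even length. If no path joins $u$ and $v$, the condition holds vacuously.

**Definition (line-graph).** The *line-graph* $L(H)$ has vertex set $E(H)$; two edges of $H$ are adjacent in $L(H)$ if and only if they share an end in $H$.

**Definition (minimality).** A *minimal Berge graph with no even pair* is a Berge graph $G$ that has no even pair, while every proper induced subgraph of $G$ that is not complete has an even pair. This is meant to leave aside the trivial case of complete graphs, which never have an even pair.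

Hougardy's conjecture, as stated in "Even Pairs and Prism Corners in Square-Free Berge Graphs" (https://uwspace.uwaterloo.ca/bitstream/handle/10012/18532/even-pairs.pdf?sequence=1&isAllowed=y), says: if $G$ is a minimal Berge graph with no even pair, then $G$ is either an even antihole of length at least six or the line-graph of a bipartite graph. Theorem 1 says that the conjecture is false. The graph $G_1$, with 28 vertices, is a counterexample, and the graphs $G_k$ form an infinite family of pairwise non-isomorphic counterexamples, since they have different numbers of vertices.

The theorem makes three demands of different kinds. Being Berge is a statement about holes and antiholes. Having no even pair asks for one odd induced path for each non-adjacent pair, so it is a list of constructions. Minimality speaks about all proper induced subgraphs at once. We handle it by taking a hypothetical smallest bad subgraph $M$ of $G_k$ and showing, piece by piece, that $M$ must be all of $G_k$.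

## 2. Parity of induced paths in small graphs and in line-graphs

**Cycles.** In $C_4$ two opposite vertices are joined by two induced paths, both of length 2, so they form an even pair. In $C_6$ two vertices at distance 2 are joined by paths of lengths 2 and 4, so they form an even pair. Antipodal vertices of $C_6$ do not, since both paths have length 3.

**Even antiholes.** Let $n\ge 6$ be even and let $G$ be the complement of the cycle $1,2,\dots,n$. Non-adjacent pairs are the pairs $\{i,i+1\}$ (indices mod $n$). The sequence $i,\ i+2,\ i-1,\ i+1$ is a path of $G$, and its non-consecutive pairs are $\{i,i-1\}$, $\{i,i+1\}$, $\{i+2,i+1\}$, all non-adjacent. So it is an induced path of length 3, and $G$ has no even pair.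

**The prism.** The line-graph of $K_{2,3}$ consists of two triangles $a_1a_2a_3$ and $b_1b_2b_3$ and the edges $a_ib_i$. For $\{i,j,l\}=\{1,2,3\}$ the non-adjacent pair $a_i,b_j$ is joined by the induced path $a_i,a_l,b_l,b_j$ of length 3. So the prism has no even pair. It is also the complement of $C_6$, so it lies in both classes of the conjecture. We check its minimality in Section 7.

**Paths and holes of line-graphs.** Let $e_1,\dots,e_m$ ($m\ge 2$) be an induced path of $L(H)$ and let $x_i$ be the common end of $e_i$ and $e_{i+1}$. If $x_i=x_{i+1}$, then $e_i$ and $e_{i+2}$ would meet; if $x_i=x_j$ with $j\ge i+2$, then $e_i$ and $e_j$ would meet. So the $x_i$ are distinct, and since non-consecutive edges are disjoint, the remaining ends of $e_1$ and $e_m$ are new too. Hence $e_1,\dots,e_m$ is the edge sequence of a path of $H$, and conversely the edge sequence of a path of $H$ is an induced path of $L(H)$. A path of $H$ with $m$ edges becomes a path of length $m-1$ in $L(H)$. The same argument, with indices read cyclically, shows that a hole of $L(H)$ of length $m$ is the edge set of a cycle of $H$ of length $m$. In particular *the line-graph of a bipartite graph has no odd hole*.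

Such a line-graph is also *diamond-free*, where the diamond is $K_4$ minus an edge. Indeed, if $e_1,e_2$ share $v$, an edge meeting both but missing $v$ would close a triangle in $H$. So all common neighbours of $e_1,e_2$ contain $v$ and are pairwise adjacent.

Edges of a graph $H$ are called *adjacent* if they share an end, and *disjoint* otherwise.

**Definition (linked).** Let $H$ be bipartite with a fixed colouring by $0,1$. Two disjoint edges $g,g'$ are *linked* in $H$ if $H$ has a path between the ends of $g$ and $g'$ of one same colour that avoids the other ends of $g$ and $g'$.

For example, in the cycle $c_1c_2\dots c_6$ the edges $c_1c_2$ and $c_4c_5$ are linked by $c_2c_3c_4$. The edges $c_1c_2$ and $c_3c_4$ are not linked: a path from $c_2$ avoiding $c_1$ and $c_3$ cannot start, and a path from $c_3$ avoiding $c_2$ and $c_4$ cannot start.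

**Lemma 2.** Let $H$ be bipartite and let $g,g'$ be disjoint edges of $H$. Then $L(H)$ has an induced path of odd length between $g$ and $g'$ if and only if $g,g'$ are linked in $H$.

*Proof.* Induced paths of $L(H)$ between $g$ and $g'$ are the edge sequences of paths of $H$ with end-edges $g,g'$. If such a path has $m$ edges, its length in $L(H)$ is $m-1$, which is odd iff $m$ is even, iff the sub-path left after deleting $g$ and $g'$, of length $m-2$, is even, iff the ends of that sub-path have the same colour. This sub-path joins an end of $g$ to an end of $g'$ and avoids the other two ends; conversely, any path of that kind extends by $g$ and $g'$ to a path of $H$. $\square$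

So in $L(H)$ a pair of disjoint edges is an even pair precisely when it is not linked. This is how we shall detect even pairs.

## 3. The domino

**Definition (domino).** The *domino* $D$ has vertices $1,\dots,6$ and edges $12,23,45,56,14,25,36$: a ladder with rows $1,2,3$ and $4,5,6$. Colour $0$ is given to $4,2,6$ and colour $1$ to $1,5,3$. Its *terminals* are $4$ (colour 0) and $3$ (colour 1).

The terminals are non-adjacent and have degree 2. The edges at $4$ are $14,45$ and those at $3$ are $23,36$, so no edge at $4$ meets an edge at $3$. The graph $D-v$ is connected for every vertex $v$. Since the terminals have different colours, every path of $D$ between them is odd.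

**(D1)** *Let $X$ be a path between $3$ and $4$, internally disjoint from $D$, with $D\cup X$ bipartite. Then any two disjoint edges of $D$ are linked in $D\cup X$.*

There are $21$ pairs of edges. The numbers of adjacent pairs at the vertices $2,5,1,3,4,6$ are $3,3,1,1,1,1$, so 10 pairs are adjacent and 11 are disjoint. Here is a linking path for each of the 11.

- $12$ and $45$: $2\,3\,X\,4$, avoiding $1,5$.
- $12$ and $56$: $2\,3\,6$, avoiding $1,5$.
- $12$ and $36$: $2\,5\,6$, avoiding $1,3$.
- $23$ and $45$: $2\,1\,4$, avoiding $3,5$.
- $23$ and $56$: $3\,X\,4\,5$, avoiding $2,6$.
- $23$ and $14$: $2\,5\,4$, avoiding $3,1$.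
- $45$ and $36$: $5\,2\,3$, avoiding $4,6$.
- $56$ and $14$: $6\,3\,X\,4$, avoiding $5,1$.
- $14$ and $25$: $4\,X\,3\,2$, avoiding $1,5$.
- $14$ and $36$: $4\,5\,6$, avoiding $1,3$.
- $25$ and $36$: $5\,4\,X\,3$, avoiding $2,6$.

Throughout, a *2-connected* graph is a connected graph with at least 3 vertices and no cutvertex.

**(D2)** *The line-graph of every 2-connected subgraph of $D$ has an even pair.* The domino is a theta graph: three paths $25$, $2\text{-}1\text{-}4\text{-}5$, $2\text{-}3\text{-}6\text{-}5$ between $2$ and $5$. So its 2-connected subgraphs are its three cycles (two $C_4$'s and one $C_6$) and $D$ itself. The line-graph of a cycle is a cycle of the same length, and in $C_4$ and $C_6$ two vertices at distance 2 form an even pair. In $L(D)$ take $\{23,56\}$. These edges are not linked in $D$: a path from $6$ must avoid $3$ and $5$, its only neighbours, and a path from $3$ must avoid $2$ and $6$, its only neighbours.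

Comparing (D1) and (D2): the pair $\{23,56\}$ is even in $L(D)$, and any external path $X$ between the terminals destroys it.

**(D3)** *Let $X$ be as in (D1), of length at least 2. A 2-connected subgraph of $D\cup X$ that contains $X$ and in which $4$ has degree 3 is $D\cup X$ minus at most one of the branches $25$, $23$, $5\text{-}6\text{-}3$. A 2-connected subgraph that contains $X$ and in which $3$ has degree 3 is $D\cup X$ minus at most one of the branches $25$, $45$, $4\text{-}1\text{-}2$.* (Removing a branch means removing its edges and its interior vertices.)

Indeed $D\cup X$ is a subdivision of $K_4$ with branch vertices $2,3,4,5$ and branches $X$, $4\text{-}1\text{-}2$, $45$, $25$, $23$, $5\text{-}6\text{-}3$. In a 2-connected subgraph all degrees are at least 2, so it is a union of branches. If $4$ has degree 3, the three branches at $4$ are present, hence all branch vertices are. The other three branches form a triangle on $2,3,5$, and if two of them were missing, their common end would have degree at most 1. The second statement is the same with $3$ in place of $4$: the branches at $3$ are $X,23,5\text{-}6\text{-}3$, and the others form a triangle on $2,4,5$.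

## 4. A bipartite ring, two gadgets that fail, and the graph $G_k$

### The ring $H$ and its even pair $\{f,y\}$

Let $D_1,D_2,D_3$ be disjoint dominoes with terminals (colour 0, colour 1) equal to $(s,p)$, $(q,t)$, $(u,w)$. So, in the numbering of the respective domino, $s,q,u$ are "$4$" and $p,t,w$ are "$3$". Fix $k\ge 1$.

The bipartite graph $H$ consists of $D_1$, $D_2$, the edge $f=pq$, a *chain* from $t$ to $d_k$, and the edge $y=d_ks$. The chain has vertices $d_0=t,d_1,\dots,d_k$ of colour 1 and $n_i,n_i'$ ($1\le i\le k$) of colour 0, where all but $t$ are new, and edges $d_{i-1}n_i,\ n_id_i,\ d_{i-1}n_i',\ n_i'd_i$, which form 4-cycles $Q_1,\dots,Q_k$. So $H$ is a ring: $D_1$, then $f$, then $D_2$, then the chain, then $y$ back to $D_1$. Put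
$$A=E(D_1)\cup\{f\}\cup E(D_2),\qquad B=E(H)\setminus A,$$
so $|A|=15$ and $|B|=4k+1$. We shall use four facts.

**(H1)** The vertices of $H$ incident with both $A$- and $B$-edges are exactly $s$ and $t$. The only $B$-edge at $s$ is $y$; the $B$-edges at $t$ are $tn_1,tn_1'$. The $A$-edges at $s$ are the two edges of $D_1$ at $s$, and the $A$-edges at $t$ are the two edges of $D_2$ at $t$; an $A$-edge at $s$ never meets an $A$-edge at $t$. Since $d_k\ne t$, the edge $y$ is disjoint from $tn_1$ and $tn_1'$.

**(H2)** As $s$ and $t$ have different colours, every $s$–$t$ path of $H$ is odd. The $t$–$d_k$ paths in the chain have length $2k$.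

**(H3)** *$f$ and $y$ are not linked in $H$.* In $H-\{p,d_k\}$ the component of $s$ is $D_1-p$, which misses $q$. In $H-\{q,s\}$ the component of $p$ is $D_1-s$, which misses $d_k$.

**(H4)** The blocks of $H-f$ and of $H-y$ are $D_1,D_2$, the $Q_i$, and single edges.

By (H3) and Lemma 2, $\{f,y\}$ is an even pair of $L(H)$. We want to repair this pair, and every other one, by adding vertices outside the line-graph.

### First gadget: two vertices

The pair $\{f,y\}$ has one end in $A$ and one in $B$, so try this: add to $L(H)$ two adjacent vertices $a,h$, with $a$ complete to $A$ (adjacent to all of it) and $h$ complete to $B$. Every non-adjacent pair $x\in A$, $z\in B$ now has the induced path $x,a,h,z$ of length 3.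

The new pair $\{a,y\}$ stops us: it is an even pair. Let $P$ be an induced path from $a$ to $y$. If its second vertex is $h$, it is $a,h,y$, of length 2. Otherwise the second vertex is some $v\in A$. No further vertex is in $A\cup\{h\}$, since $a$ is adjacent to all of it, so all later vertices are in $B$. If the third vertex is $y$, the length is 2. Otherwise the third vertex meets $v$ at $t$, and $P$ follows the chain from $t$ to $d_k$ ($2k$ edges of $H$) and then $y$. The vertices are $a$, $v$, these $2k$ edges, and $y$, so the length is $2k+2$.

### Second gadget: a hexagon

To get an odd path out of $a$, let it start in the wrong direction. Replace $a$ by two adjacent vertices, so that a path can start at one of them, pass to the other, and reach $h$ from there. Concretely, take the hexagon $1\text{-}2\text{-}3\text{-}6\text{-}5\text{-}4$ of the domino, let $W$ be its six edges with $G[W]$ its line-graph, let $S=\{14,45\}$ be complete to $A$, and let $h$ be complete to $T=\{23,36\}$ and to $B$. Now $14,45,56,36,h,y$ and $45,14,12,23,h,y$ are induced paths of length 5, so the pairs of $S$ with $y$ are repaired.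

But $\{14,23\}$ is an even pair. Take an induced path from $14$ to $23$. If it contains $12$, it has length 2, as $12$ is adjacent to both ends. If its second vertex is $45$, the third vertex is not in $A$ (it would be adjacent to $14$), so it is $56$; then comes $36$, which is adjacent to $23$, and the length is 4. If its second vertex is $v\in A$, no other vertex of the path is in $A\cup S$, since all of these are adjacent to $14$. So the third vertex is some $z\in B$, and the path can return to $W$ only through $h$. Since $h$ is adjacent to $z$ and to $23$, the path is $14,v,z,h,23$, of length 4.

The chord $25$ repairs this last pair: with the new vertex $25$ we get the induced path $14,45,25,23$ of length 3. The hexagon with this chord is the domino, and by (D1) all pairs inside it are then repaired at once.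

### The graph $G_k$

Put $W=E(D_3)$, let $S$ be the set of the two edges of $D_3$ at $u$, and $T$ the set of the two edges of $D_3$ at $w$. The graph $G=G_k$ has vertex set $A\cup B\cup W\cup\{h\}$ and the following adjacencies.

- $G[A\cup B]=L(H)$ and $G[W]=L(D_3)$.
- $h$ is complete to $T$ and to $B$.
- $S$ is complete to $A$.
- There are no other edges.

So $|V(G)|=15+(4k+1)+7+1=24+4k$. Also $G[W\cup\{h\}]=L(D_3^+)$, where $D_3^+$ is $D_3$ plus a pendant edge, called $h$, at $w$. The sets $S$ and $T$ are cliques, they are disjoint, and there is no edge between them. The only edges between $A\cup B$ and $W\cup\{h\}$ are those from $S$ to $A$ and those from $h$ to $B$. An element of $A$, $B$ or $W$ is both an edge of $H$ or $D_3$ and a vertex of $G$; for such elements, "disjoint" means the same as "non-adjacent" inside $A\cup B$ and inside $W$. Induced subgraphs are identified with their vertex sets.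

**Definition (rung).** A *rung* is an induced path of $G[W\cup\{h\}]$ from a vertex of $S$ to $h$ with only one vertex in $S$.

**(R)** *Every rung has odd length, and each vertex of $S$ starts a rung.* As an edge sequence in $D_3^+$, a rung starts with an edge $ub$. Its second edge is not in $S$, so the path runs $u,b,\dots,w$ and then along $h$. A $u$–$w$ path of $D_3$ is odd, so the rung consists of an even number of edges and has odd length in $G$. For $uv\in S$, a $v$–$w$ path in the connected graph $D_3-u$, preceded by $uv$ and followed by $h$, gives a rung. For example, $14,12,23,h$ is a rung of length 3 (numbering of $D_3$, $u=4$, $w=3$).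

For an edge $g$ of a coloured bipartite graph we write $g=\gamma\delta$ with $\gamma$ of colour 0 and $\delta$ of colour 1. "A path $a\to b$ in $F$" means any path from $a$ to $b$ in $F$.

## 5. No odd hole and no odd antihole in $G_k$

**Proposition 3.** $G$ is Berge.

**Step 1: no odd hole.** The purpose is to count the vertices of a hole by cutting it where it passes between $A\cup B$ and $W\cup\{h\}$. Let $C$ be a hole of length at least 5. If $C\subseteq A\cup B$ or $C\subseteq W\cup\{h\}$, it is a hole of the line-graph of a bipartite graph, hence even. Otherwise the number of *crossing* edges of $C$, those between $A\cup B$ and $W\cup\{h\}$, is even and positive. Deleting them splits $C$ into arcs lying alternately in the two sides. Each crossing edge joins $S$ to $A$ or $h$ to $B$.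

*Case $S\subseteq C$.* Then $C\cap A=\emptyset$, since a vertex of $A$ would form a triangle with $S$. So all crossing edges are at $h$. There are exactly two, both $C$-neighbours of $h$ are in $B$, and the only arc in $W\cup\{h\}$ is $\{h\}$. This contradicts $S\subseteq C$.

*Case $S\cap C=\emptyset$.* Again all crossing edges are at $h$, so $C\cap(W\cup\{h\})=\{h\}$, and $C$ is $h$ plus an induced path $z\dots z'$ of $L(H)$ with $z,z'\in B$. Since $h$ is complete to $B$, no interior vertex of this path is in $B$, and the interior is nonempty as $z,z'$ are non-adjacent. So the interior consists of $A$-edges. They form a path of $H$ whose two (distinct) ends lie on the $B$-edges $z,z'$, so by (H1) it is an $s$–$t$ path, with an odd number of edges by (H2). So $|C|=3+\text{odd}$ is even.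

*Case $S\cap C=\{b\}$, $h\notin C$.* All crossing edges are at $b$, so both $C$-neighbours of $b$ are in $A$ and $C\cap(W\cup\{h\})=\{b\}$. As $b$ is complete to $A$, the remaining vertices of $C$, at least two, lie in $B$. In $H$, the path $C-b$ consists of an $A$-edge, a path of $B$-edges, and an $A$-edge. The two ends of the path of $B$-edges are distinct and lie on $A$-edges, so they are $s$ and $t$, and it has an odd number of edges. So $|C|=3+\text{odd}$ is even.

*Case $S\cap C=\{b\}$, $h\in C$.* All vertices of $C\cap A$ are $C$-neighbours of $b$, and all vertices of $C\cap B$ are $C$-neighbours of $h$. So the number of crossing edges is $|C\cap A|+|C\cap B|$, with both terms at most 2. This sum is even and positive.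

- If it is $4$, both $C$-neighbours of $b$ are in $A$ and both of $h$ are in $B$. The two arcs in $W\cup\{h\}$ are $\{b\}$ and $\{h\}$, and $|C|=2+4=6$.
- If it is $2+0$ or $0+2$, there is only one arc in $W\cup\{h\}$, namely $\{b\}$ or $\{h\}$, contradicting $b,h\in C$.
- If it is $1+1$, then $C\cap(A\cup B)$ is one arc, with two vertices, and $C\cap(W\cup\{h\})$ is one arc from $b$ to $h$, a rung. Its length $r$ is odd, so $|C|=(r+1)+2=r+3$ is even.

**Step 2: no odd antihole.** The purpose is to use that both sides are diamond-free, and then that the vertices of an antihole have few non-neighbours. An antihole of length 5 is a hole of length 5, which is excluded. Let $Q$ be an antihole of odd length $n\ge 7$; each vertex of $Q$ has exactly two non-neighbours in $Q$. Removing any vertex from $Q$ leaves the complement of a path $v_1v_2\dots v_{n-1}$ with $n-1\ge 6$. Among $v_1,v_2,v_4,v_6$ the only non-adjacent pair is $v_1,v_2$, so they induce a diamond. As $G[A\cup B]$ and $G[W\cup\{h\}]$ are line-graphs of bipartite graphs, hence diamond-free, $Q$ has at least two vertices in each of $A\cup B$ and $W\cup\{h\}$.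

A vertex of $Q\cap(A\cup B)$ has at most 2 neighbours in $W\cup\{h\}$ and at most 2 non-neighbours there in $Q$, so $|Q\cap(W\cup\{h\})|\le 4$. A vertex of $Q\cap(W\setminus S)$ would be non-adjacent to all of $Q\cap(A\cup B)$, giving $|Q\cap(A\cup B)|\le 2$ and $n\le 6$, a contradiction. So $Q\cap(W\cup\{h\})\subseteq S\cup\{h\}$. Suppose $h\in Q$ and $b\in S\cap Q$. Then $h$ is non-adjacent to $b$ and to $Q\cap A$, and $b$ is non-adjacent to $h$ and to $Q\cap B$. Hence $|Q\cap A|\le1$ and $|Q\cap B|\le 1$, and $n\le 3+2=5$, a contradiction. As $|Q\cap(W\cup\{h\})|\ge2$, it follows that $Q\cap(W\cup\{h\})=S$. Then the two vertices of $S$ have the same two non-neighbours in $Q$, namely those in $Q\cap B$. But two vertices of a cycle of length $n\ge 7$ do not have the same two neighbours, a contradiction. $\square$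

## 6. An odd induced path for every non-adjacent pair

**Proposition 4.** $G$ has no even pair, and $G$ is not complete.

*Proof.* Non-completeness is clear. We give an odd induced path for each non-adjacent pair, sorted by where its two vertices lie. We use all the time that $D_i-v$ is connected for every vertex $v$.

**Step (P1): $x,x'\in A$.** By Lemma 2 it suffices that $x,x'$ are linked in $H$.

- Both in $D_1$, or both in $D_2$: use (D1), where $X$ runs around the rest of the ring $H$ from one terminal to the other.
- $x=\gamma\delta\in E(D_1)$, $x'=\gamma'\delta'\in E(D_2)$: as $sp\notin E(D_1)$, we have $\delta\ne p$ or $\gamma\ne s$. If $\delta\ne p$, go $\gamma\to p$ in $D_1-\delta$, then $f$, then $q\to\gamma'$ in $D_2-\delta'$. If $\gamma\ne s$, go $\delta\to s$ in $D_1-\gamma$, then $y$, the chain to $t$, then $t\to\delta'$ in $D_2-\gamma'$.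
- $f$ and $x=\gamma\delta\in E(D_1)$, so $\delta\ne p$: go $\delta\to p$ in $D_1-\gamma$; this avoids $q$.
- $f$ and $x'=\gamma'\delta'\in E(D_2)$, so $\gamma'\ne q$: go $\gamma'\to q$ in $D_2-\delta'$; this avoids $p$.

**Step (P2): $z,z'\in B$.** Again we link them in $H$. Their colour-1 ends are some $d_i\ne d_j$. If $z,z'$ are opposite edges of some $Q_m$, link $d_{m-1}$ to $d_m$ around the rest of the ring, avoiding $n_m,n_m'$. Otherwise no $Q_m$ has both $n_m$ and $n_m'$ among the ends of $z,z'$: as the colour-1 ends differ, $z,z'$ would then be opposite edges of $Q_m$. So each $Q_m$ can be crossed along $n_m$ or $n_m'$ avoiding the colour-0 ends of $z,z'$, and the chain contains a $d_i$–$d_j$ path that avoids them.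

**Step (P3): $x\in A$, $z\in B$.** Here the gadget does the work. Take $x$, then a rung from a vertex of $S$ to $h$, then $z$. In $W\cup\{h\}$, the vertex $x$ is adjacent only to $S$, of which the rung contains one vertex, and $z$ is adjacent only to $h$; so the path is induced. Its length is $1+\text{odd}+1$.

**Step (P4): $v\in W\cup\{h\}$, $x\in A$.** Then $v\notin S$. Let $x=\gamma\delta$.

*$v=h$.* It suffices to find a path of $H$ whose first edge is in $B$, whose other edges are in $A$ and even in number, and whose last edge is $x$. Prefixed by $h$, whose only neighbour on it is the $B$-edge, it is an induced path of length $1+\text{even}$. Such paths are the following, where "odd" refers to the number of edges of the piece.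

- $x\in E(D_1)$, $\gamma\ne s$: $y$, then $s\to\delta$ in $D_1-\gamma$ (odd), then $\delta\gamma$.
- $x=s\delta\in E(D_1)$: $n_1t$, then $t\to q$ in $D_2$ (odd), $f$, $p\to s$ in $D_1-\delta$ (odd), then $s\delta$.
- $x=f$: $y$, then $s\to p$ in $D_1$ (odd), then $f$.
- $x\in E(D_2)$, $\delta\ne t$: $n_1t$, then $t\to\gamma$ in $D_2-\delta$ (odd), then $\gamma\delta$.
- $x=\gamma t\in E(D_2)$: $y$, then $s\to p$ in $D_1$ (odd), $f$, $q\to t$ in $D_2-\gamma$ (odd), then $t\gamma$.

In the second case $\delta\ne p$ and in the last case $\gamma\ne q$, as the terminals of a domino are non-adjacent.

*$v\in W\setminus S$.* Write $v=\gamma\delta$ now for this edge of $D_3$; so $\gamma\ne u$. A path $\gamma\to u$ in $D_3-\delta$ has even length $m\ge 2$. The sequence $v$, these $m$ edges (of which only the last is in $S$), $x$ is an induced path of length $m+1$.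

**Step (P5): $v=\gamma\delta\in W$, $z\in B$.** If $\delta\ne w$, take $\gamma\to w$ in $D_3-\delta$, of odd length $m$; only its last edge is in $T$. The sequence $v$, these edges, $h$, $z$ is an induced path of length $m+2$. (For $v\in S$ this is the detour through the other vertex of $S$ that was missing in the first gadget.)

If $\delta=w$, then $\gamma\ne u$. Choose a path of $H$ starting with an $A$-edge $x$ at $s$ or $t$, followed only by $B$-edges, and ending with $z$; it exists since the edges of $B$ form a connected graph containing $s$ and $t$. From $v$ we can reach $S$ by an induced path in $W$ with exactly one vertex in $S$ in both parities: $v$ followed by the edges of a path $\gamma\to u$ in $D_3-w$ (even), or of a path $w\to u$ in $D_3-\gamma$ (odd). Then continue to $x$ and along the chosen path to $z$. The result is induced: $h$ is not on it, $S$ has no neighbour in $B$, $W\setminus S$ has no neighbour in $A\cup B$, and $x$ is its only vertex in $A$. Choose the parity that makes the total odd.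

**Step (P6): both vertices in $W\cup\{h\}$.** For two vertices of $W$, fix adjacent $x\in A$, $z\in B$. Then $G[W\cup\{h,z,x\}]$ is the line-graph of $D_3\cup X$, where $X$ is a path from $w$ to $u$ with edges $h,z,x$; this graph is bipartite. Apply (D1) and Lemma 2. For $h$ and $v=\gamma\delta\in W\setminus T$, we have $\delta\ne w$, and a path $\delta\to w$ in $D_3-\gamma$ has even length $m\ge 2$. The sequence $v$, these edges, $h$ is an induced path of length $m+1$.

As $h$ is complete to $B$, all non-adjacent pairs are covered. $\square$

## 7. Critical graphs

To prove minimality we study the smallest possible violators.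

**Definition (critical).** A graph $M$ is *critical* if it is not complete, has no even pair, and every proper non-complete induced subgraph of $M$ has an even pair.

If a graph is not complete and has no even pair, then among its non-complete induced subgraphs with no even pair a minimal one is critical. So minimality of $G_k$ will follow once we show that *the only critical induced subgraph of $G_k$ is $G_k$ itself*.

A *clique cutset* of $M$ is a clique $K$, possibly empty, such that $M\setminus K$ is disconnected. A vertex is *simplicial* if its neighbourhood is a clique, *universal* if it is adjacent to all other vertices. Two distinct vertices $v,v'$ are *true twins* if $N[v]=N[v']$.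

**Lemma 5.** A critical graph $M$ has (i) no clique cutset, (ii) no simplicial vertex, (iii) no true twins, (iv) no universal vertex.

*Proof.* (i) Let $K$ be a clique cutset, $V(M)\setminus K=U_1\sqcup U_2$ with $U_1,U_2$ nonempty and no edge between them, and $M_i=M[U_i\cup K]$. An induced path of $M$ between two vertices of $M_1$ cannot visit $U_2$, since it would pass through two non-consecutive vertices of the clique $K$. So an even pair of $M_1$ would be an even pair of $M$. Hence $M_1$ has no even pair, and being a proper induced subgraph it is complete. Likewise $M_2$ is complete. Let $u_1\in U_1$ and $u_2\in U_2$. Any induced path between them contains a vertex of $K$, which is adjacent to both, so it has length 2. Hence $\{u_1,u_2\}$ is an even pair, a contradiction.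

(ii) If $N(v)$ is a clique, then $V(M)\ne N[v]$, as $M$ is not complete. So $N(v)$ is a clique cutset, contradicting (i).

(iii) Let $v,v'$ be true twins. An induced path between non-adjacent vertices contains at most one of them: both would be consecutive, and a further neighbour on the path would give a triangle. The graph $M-v'$ is not complete, since a non-adjacent pair containing $v'$ can be changed by replacing $v'$ by $v$. Each non-adjacent pair of $M-v'$ has an odd induced path in $M$, and if this path contains $v'$ we may replace $v'$ by $v$. So $M-v'$ has no even pair, a contradiction.

(iv) Let $v$ be universal. An induced path through $v$ between two other non-adjacent vertices has length 2, so odd induced paths avoid $v$. Hence $M-v$ is not complete and has no even pair, a contradiction. $\square$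

We recall the textbook facts about blocks. Every 2-connected subgraph lies in a block; a block with at least one edge is 2-connected or a single edge; in a connected graph with at least two blocks there are at least two *end-blocks*, that is, blocks with exactly one cutvertex.

**Lemma 6.** If $M=L(H')$ is critical and $H'$ has no isolated vertices, then $H'$ is 2-connected.

*Proof.* $M$ is connected (the empty set is not a clique cutset) and not complete, so $H'$ is connected with at least 2 edges. If $H'$ is not 2-connected, take an end-block $F$ with cutvertex $v$. If $F$ has an edge not at $v$, the edges of $F$ at $v$ form a clique separating the other edges of $F$ from the edges outside $F$. Otherwise $F$ is a single pendant edge, and its neighbours, the other edges at $v$, form a clique, so it is simplicial. Both contradict Lemma 5. $\square$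

**Example: the prism is minimal.** A critical induced subgraph of $L(K_{2,3})$ is $L(H')$ with $H'\subseteq K_{2,3}$ 2-connected, so $H'$ is a $C_4$ or $K_{2,3}$. The line-graph of $C_4$ is $C_4$, which has an even pair. So only the prism itself is critical, and each of its proper non-complete induced subgraphs has an even pair.

**Proposition 7.** Every critical induced subgraph of $G=G_k$ is $G$.

From here to the end of Section 10, $M$ is a critical induced subgraph of $G$, and $M_A=M\cap A$, $M_B=M\cap B$, $M_W=M\cap W$. We say that a clique $K\subseteq M$ *separates* two nonempty parts of $M\setminus K$ if no path of $M\setminus K$ joins them; by Lemma 5 this never happens. In particular $M$ is connected.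

## 8. Forcing the gadget: $S$, $h$ and $W$ lie in $M$

**Step 1: $M\not\subseteq A\cup B$.** This shows that the ring alone is not enough. Otherwise $M=L(H')$ with $H'\subseteq H$ 2-connected, by Lemma 6. If $f\notin M$ or $y\notin M$, then by (H4) $H'$ lies in a domino or in some $Q_i$, and $M$ has an even pair by (D2) or because $C_4$ has one. If $f,y\in M$, then $f,y$ are not linked in $H$ by (H3), hence not in $H'$, and $\{f,y\}$ is an even pair by Lemma 2. Both are contradictions.

**Step 2: $M\not\subseteq W\cup\{h\}$.** This shows that the gadget alone is not enough. Otherwise $M=L(H')$ with $H'\subseteq D_3^+$ 2-connected. So $H'$ does not use the pendant edge, $H'\subseteq D_3$, and (D2) gives an even pair.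

**Step 3: $S\cap M\ne\emptyset$.** This step shows that $M$ must use the attachment at $A$. Suppose $S\cap M=\emptyset$. By connectivity and Steps 1, 2, $M$ has an edge between $A\cup B$ and $W\cup\{h\}$, so $h\in M$. If $M_W\ne\emptyset$, then $\{h\}$ separates $M_W$ from $M_A\cup M_B$. So $M=M_A\cup M_B\cup\{h\}$, and $M_A\ne\emptyset$, since otherwise $h$ is universal.

If $y\notin M$, then by (H1) the $M_B$-edges at $t$ form a clique separating $M_A$ from $h$. So $y\in M$. Suppose $f\notin M$. If $M\cap E(D_1)\ne\emptyset$, then $\{y\}$ separates it from $h$. Otherwise $M_A\subseteq E(D_2)$, and the $M_B$-edges at $t$ separate $M_A$ from $h$. So $f\in M$.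

Now $\{f,y\}$ is an even pair of $M$. Induced paths between them avoiding $h$ are even by (H3) and Lemma 2. Let $P$ be one containing $h$. As $h$ is complete to $B$, all vertices of $P$ in $B$ are neighbours of $h$ on $P$. The end $y$ is one of them, and the other neighbour of $h$ on $P$ is in $B$ too, since $M_W=\emptyset$. So $P=f,\dots,z,h,y$, with $z,y$ its only vertices in $B$. The vertex before $z$ is in $A$, and $z\ne y$, so $P$ enters $B$ at $t$. The edges strictly between $f$ and $z$ are in $A$ and form a path from an end of $f$ to $t$ avoiding the other end of $f$. In the graph with edge set $A$ this must be a $q$–$t$ path, with an odd number of edges. So the part $f\dots z$ has even length, and with $h,y$ the total is even. Thus $\{f,y\}$ is an even pair, a contradiction.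

The next lemma contains the parity obstruction met with the first gadget; it will be used several times.

**Lemma 8.** Suppose there is an edge between $M_A$ and $M_B$. Let $z^*=y$ if $y\in M$; otherwise let $z^*\in M_B$ contain $t$ (it exists by (H1)). If $\sigma\in S\cap M$, every induced path $P$ of $M$ from $\sigma$ to $z^*$ with second vertex $v\in A$ is even.

*Proof.* No further vertex of $P$ is in $A$ or in $S$, since it would be adjacent to $\sigma$. So the third vertex $z$ is in $B$. If $y\notin M$, then $z,v$ share $t$ by (H1), so $v$ is adjacent to $z^*$ and $P$ has length 2. Let $z^*=y$. If $z=y$, the length is 2. Let $z\ne y$; then $z,v$ share $t$. If $h\in P$, then $P=\sigma,v,z,h,y$, as $h$ is complete to $B$; the length is 4. Otherwise all vertices after $v$ are in $B$, since from $B$ one can go only to $A$, $B$ and $h$. As a path of $H$, $P\setminus\{\sigma\}$ passes from $v$ through $t$ into the chain, follows it from $t$ to $d_k$ ($2k$ edges), and ends with $y$. The vertices of $P$ are $\sigma$, $v$, these $2k$ edges and $y$, so the length is $2k+2$. $\square$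

**Step 4: $S\subseteq M$.** We show that one vertex of $S$ is not enough, for the reason that defeated the first gadget. Suppose $S\cap M=\{\sigma\}$. Assume first that there is no edge between $M_A$ and $M_B$. If $M_A\ne\emptyset$, then either $M=M_A\cup\{\sigma\}$ and $\sigma$ is universal, or $\{\sigma\}$ separates $M_A$ from the rest. If $M_A=\emptyset$, then $M_B\ne\emptyset$ by Step 2, and $\{h\}\cap M$ separates $M_B$ from $\sigma$. All are contradictions.

So there is an edge between $M_A$ and $M_B$, and $z^*$ is defined. Then $\{\sigma,z^*\}$ is an even pair. Induced paths with second vertex in $A$ are even by Lemma 8. The others go from $\sigma$ into $W\setminus S$ and stay there until they reach $h$; this part is a rung, of odd length. As $h$ is adjacent to $z^*$, the next vertex is $z^*$, and the total is even. Contradiction.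

**Step 5: $h\in M$, and there is an edge between $M_A$ and $M_B$.** This makes $z^*$ available from now on. Suppose $h\notin M$. By Step 2, $M_A\cup M_B\ne\emptyset$. If $M_W\ne S$, then $S$ separates $M_W\setminus S$ from $M_A\cup M_B$. If $M_W=S$, the two vertices of $S$ are true twins: the closed neighbourhood of each in $M$ is $S\cup M_A$. So $h\in M$. If $M_A=\emptyset$, then $M_B\ne\emptyset$ by Step 2, and $\{h\}$ separates $M_B$ from $S$. If $M_A\ne\emptyset$ and there is no $M_A$–$M_B$ edge, $S$ separates $M_A$ from $h$. All are contradictions.

**Step 6: $W\subseteq M$.** The plan: show that what is left of $D_3$, closed up through $A$ and $B$, is 2-connected, so that (D3) leaves only three possible defects, and exhibit an even pair for each. Let $D'$ be the subgraph of $D_3$ with edge set $M_W\supseteq S$, without isolated vertices.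

*$D'$ is connected and contains $u,w$.* It contains $u$, since $S\subseteq M_W$. The edges of a component of $D'$ avoiding $u$ and $w$ would have no neighbours in the rest of $M$, so there is no such component. Suppose $u,w$ are not joined in $D'$ (this includes the case that $w$ is not in $D'$). Edges in a component containing $w$ would be separated from $S$ by $\{h\}$, so there are none, and $M_W\cap T=\emptyset$. Then edges of $M_W\setminus S$ would be separated from $h$ by $S$, so there are none. So $M_W=S$, and as $S$ has no neighbours in $B\cup\{h\}$, its two vertices are true twins, a contradiction. Hence $u,w$ are joined, and $D'$ is connected.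

Fix adjacent $x_0\in M_A$, $z_0\in M_B$, and let $H''$ be $D'$ plus the path $X$ from $w$ to $u$ with edges $h,z_0,x_0$.

*$H''$ is 2-connected.* As $D'$ contains a $u$–$w$ path, $X$ lies on a cycle of $H''$. Let $F^*$ be the block containing $X$; it contains $u,w$. Suppose there are further blocks. As $H''$ is connected, there is an end-block $F\ne F^*$, with cutvertex $v$. Then $F\subseteq D'$, and $F-v$ contains neither $u$ nor $w$. If $F$ has an edge not at $v$, the ends of such an edge avoid $u$ and $w$, so all its neighbours in $M$ are edges of $F$; hence the edges of $F$ at $v$ form a clique separating the other edges of $F$ from $h$, a contradiction. So $F$ is a pendant edge $vl$ with $l\notin\{u,w\}$.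

If $v\ne u$, the vertex $vl$ is simplicial in $M$: its neighbours are the other edges of $D'$ at $v$, and $h$ if $v=w$. If $v=u$, then $vl=b\in S$; let $S=\{b,b'\}$. We claim that $\{b',z^*\}$ is an even pair. An induced path from $b'$ to $z^*$ with second vertex in $A$ is even by Lemma 8. The second vertex cannot be $b$: since $l$ is a leaf of $D'$ and $u$ has degree 2 in $D'$, the third vertex would be in $A\subseteq N(b')$. Otherwise the path avoids $b$, which is adjacent to $b'$, and goes from $b'$ into $W\setminus S$, where it stays until it reaches $h$. This is a rung, and the path continues with $z^*$, so it is even. Both cases contradict criticality, so $H''$ is 2-connected.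

As both edges of $S$ and the edge $x_0$ are at $u$, the vertex $u$ has degree 3 in $H''$. In the numbering of $D_3$, with $u=4$, $w=3$, $S=\{14,45\}$, $T=\{23,36\}$, (D3) shows that $M_W$ is $W$, or $W$ minus one of $\{25\}$, $\{23\}$, $\{56,36\}$. The following is used to exclude the last three.

**Lemma 9.** If an induced path of $M$ starts in $W$ and avoids $h$ until after its first vertex $v$ in $A$, then $v$ is preceded by some $\sigma\in S$, and the path contains no other vertex of $S$ and no other vertex of $A$.

*Proof.* From $W$ one can leave only to $h$ or, from $S$, to $A$. So all vertices before $v$ are in $W$, and the one just before $v$ is some $\sigma\in S$. Another vertex of $S$ would be adjacent to both $\sigma$ and $v$, which gives a triangle. Another vertex of $A$ comes after $v$, so it is not consecutive to $\sigma$, but it is adjacent to $\sigma$. $\square$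

- *$W$ minus $25$.* Consider $g=14\in S$ and $g'=23\in T$. An induced path between them through $12$ has length 2, as $12$ is adjacent to both. If the second vertex is $45$, the third is not in $A$ (it would be adjacent to $14$), so the path must be $14,45,56,36,23$, of length 4. If the second vertex is $v\in A$, Lemma 9 says that no other vertex of $A\cup S$ is on the path except $g$. So the third vertex is some $z\in B$, and the path can return to $W$ only through $h$. Since $h$ is adjacent to $z$ and to $g'$, the path is $g,v,z,h,g'$, of length 4. So $\{g,g'\}$ is an even pair.

- *$W$ minus $23$.* Consider $g=56$ and $h$, which are non-adjacent. The neighbours of $h$ in $M$ are $M_B$ and $36$. A path through $36$ has length 2, as $36$ is adjacent to $56$ and to $h$. Otherwise the penultimate vertex $z$ is in $B$; it is the only vertex of the path in $B$, since $h$ is complete to $B$, so it is preceded by a vertex $v\in A$. By Lemma 9, $v$ is the only vertex in $A$, and it is preceded by $\sigma\in S$, the only vertex in $S$. The part from $g$ to $\sigma$ lies in $W$ and avoids $36$. In $D'$ minus the edge $36$ the vertex $6$ is a leaf, so this part is $56$ followed by the edges of a $5$–$4$ path, of odd length $m$. The path has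 the vertices $56$, these $m$ edges, $v,z,h$, so its length $m+3$ is even. So $\{g,h\}$ is an even pair.

- *$W$ minus $56,36$.* Consider $g=23$, the only vertex of $T\cap M$, and $z^*$. A path through $h$ has length 2, as $h$ is adjacent to $g$ and to $z^*$. The others leave $W$ through a vertex $\sigma\in S$ followed by a vertex of $A$, and $\sigma$ is their only vertex in $S$, by Lemma 9. As $3$ is a leaf of $D'$, the part from $g$ to $\sigma$ is $23$ followed by the edges of a $2$–$4$ path, so its length is even. The part from $\sigma$ to $z^*$ is even by Lemma 8. So $\{g,z^*\}$ is an even pair.

All three contradict criticality. So $W\cup\{h\}\subseteq M$.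

## 9. Forcing $A$ and $y$

**Step 7: $A\subseteq M$ and $y\in M$.** We exploit that $h$ forms an even pair with no vertex of $M_A$. This yields paths that force parts of $A$, and then (D3) again reduces the possible defects of the dominoes to three.

**Lemma 10.** For each $x\in M_A$ there is a path in $H$ with edges in $M$, first edge in $B$, all other edges in $A$ and even in number, and last edge $x$.

*Proof.* Take an odd induced path $P$ of $M$ from $h$ to $x$. Suppose its second vertex is in $T$. Then $P$ has no vertex in $B$, since these are adjacent to $h$. So it stays in $W$ until it reaches $S$, and its first vertex in $S$ is adjacent to $x$. Hence $P$ is a rung (read from $h$) followed by $x$, which is even, a contradiction. So the second vertex is some $z\in B$, and $P$ has no other vertex in $B$; its third vertex $x_1$ is in $A$. If $P$ contains $\sigma\in S$, then $x_1\ne x$, and $\sigma$ is adjacent to both $x$ and $x_1$, so $P=h,z,x_1,\sigma,x$ is even, a contradiction. Hence $P\setminus\{h,z\}\subseteq A$, since from $A$ one can go only to $A$, $B$ and $S$. The length of $P$ is 1 plus the number of its $A$-vertices. As $P$ is odd, this number is even. So $P\setminus\{h\}$ is the edge sequence of the desired path of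 $H$. $\square$

Such a path enters $A$ at $s$ (first edge $y$) or at $t$ (first edge at $t$). If it enters at a vertex that lies on $x$, then, as it visits that vertex once, $x$ is its only $A$-edge, which contradicts the even number. So:
$$\text{if } x\ni t,\ \text{the path of Lemma 10 enters at } s;\qquad \text{if } x\ni s,\ \text{it enters at } t. \tag{1}$$

*$y\in M$, and $M_B$ has an edge at $t$.* If $y\notin M$, the $M_A$–$M_B$ edge of Step 5 gives some $x\in M_A$ containing $t$, and no path can enter at $s$, contradicting (1). If $M_B$ has no edge at $t$, then that $M_A$–$M_B$ edge gives some $x\in M_A$ containing $s$, and no path can enter at $t$, contradicting (1).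

*$M_A$ has edges at $s$ and at $t$.* By Step 5 some $x\in M_A$ contains $s$ or $t$. If $x\ni t$, its path enters at $s$ and uses an $A$-edge at $s$. If $x\ni s$, its path enters at $t$ and uses an $A$-edge at $t$.

*Both edges of $D_1$ at $s$, both edges of $D_2$ at $t$, and $f$ are in $M$.* Let $x=s\alpha\in M_A$. Its path enters at $t$. It traverses $x$ from $s$ to $\alpha$: if it traversed $x$ from $\alpha$ to $s$, its $A$-edges would form a $t$–$s$ path, odd in number. So
$$\text{for each } s\alpha\in M_A,\ \text{the set } M_A \text{ contains a } t\text{–}s \text{ path avoiding } \alpha. \tag{2}$$
This path passes through $f$ and arrives at $s$ along the other edge of $D_1$ at $s$, so both edges of $D_1$ at $s$, and $f$, are in $M$. Let $x=\gamma t\in M_A$. Its path enters at $s$, and it traverses $x$ from $t$ to $\gamma$, since otherwise its $A$-edges would form an $s$–$t$ path, odd in number. So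
$$\text{for each } \gamma t\in M_A,\ \text{the set } M_A \text{ contains an } s\text{–}t \text{ path avoiding } \gamma. \tag{3}$$
This path arrives at $t$ along the other edge of $D_2$ at $t$, so both edges of $D_2$ at $t$ are in $M$.

**Lemma 11.** If $x,x'\in M_A$ are disjoint and not linked in the graph $H_M$ with edge set $M_A\cup B$, then $\{x,x'\}$ is an even pair of $M$.

*Proof.* Let $P$ be an induced $x$–$x'$ path in $M$. If it meets $S$, its length is 2. Otherwise $P\cap W=\emptyset$, since $W\setminus S$ could be entered only via $h$ and not left again. If $h\notin P$, then $P$ is an induced path of $L(H_M)$ and is even by Lemma 2. Let $h\in P$. Its neighbours $z,z'$ on $P$ are in $B$, are non-adjacent, and are the only $B$-vertices of $P$; so each has its other $P$-neighbour in $A$. By (H1), each of $z,z'$ meets its $A$-neighbour at $s$ or at $t$, and as $z,z'$ are disjoint, one of them meets it at $s$ and the other at $t$. The one at $s$, say $z'$, is $y$. The two parts of $P$ in $A$ are paths of $H$, one ending at $t$ and one at $s$. They are vertex-disjoint, since no edge of one is adjacent to an edge of the other. Replace the three consecutive vertices $z,h,y$ of $P$ by the $2k$ edges of a $t$–$d_k$ path in the chain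 together with $y$. The result is the edge sequence of a path of $H_M$, that is, an induced path of $L(H_M)$ with the same ends. Its number of vertices differs from that of $P$ by $2k+1-3$, which is even, so it has the same parity as $P$. It is even by Lemma 2, so $P$ is even. $\square$

*$E(D_1)\subseteq M$.* Let $D_1'$ have edge set $M\cap E(D_1)$, without isolated vertices. Add an ear $X$, a path of odd length at least 3 between $p$ and $s$ with new interior vertices. By (2), $D_1'$ contains a $p$–$s$ path. The edges of a component of $D_1'$ avoiding $s$ and $p$ have no neighbours outside it except $S$, so they would be separated from $h$ by the clique $S$. So $D_1'$ is connected.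

Suppose $D_1'\cup X$ is not 2-connected. As $X$ lies on a cycle, there is an end-block $F$ not containing $X$, with cutvertex $v$, and $F-v$ avoids $s,p$. If $F$ has edges not at $v$, their neighbours in $M$ are edges of $F$ and the vertices of $S$. So the edges of $F$ at $v$ together with $S$ form a clique (recall that $S$ is complete to $A$) that separates them from $h$, a contradiction. So $F$ is a pendant edge $vl$ with $l\notin\{s,p\}$. If $v\ne s$, it is simplicial in $M$: its neighbours are $S$ and the other $M_A$-edges at $v$, including $f$ if $v=p$. If $v=s$, let $s\alpha'$ be the other $A$-edge at $s$, which is in $M$. By (2), $M_A$ contains a $t$–$s$ path avoiding $\alpha'$. It must arrive at $s$ through the edge $sl$, impossible as $l$ is a leaf of $D_1'$ and $l\neq p$. So $D_1'\cup X$ is 2-connected, with $s$ of degree 3. By (D3), with $s=4$, $p=3$, if $D_1'\ne D_1$ then one of the following holds.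

- *Only $25$ is missing.* Then $14$ and $23$ are not linked in $H_M$: vertex $2$ has only the neighbours $1,3$, and vertex $1$ only $2,4$. By Lemma 11 they form an even pair, a contradiction.
- *Only $23$ is missing.* Then $56$ and $f=pq$ are not linked in $H_M$: vertex $6$ has only the neighbours $5,p$, and $p$ has only $6,q$. Again Lemma 11 gives a contradiction.
- *Only $56,36$ are missing.* Take $x=2p$ in Lemma 10. If its path enters at $s$, it reaches $2$ before $p$; the $s$–$2$ part is even (equal colours), and with $x$ the number of $A$-edges is odd. If it enters at $t$, it reaches $p$, via $f$, before $2$; the $t$–$p$ part is even (equal colours), and with $x$ the number is odd. Contradiction.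

*$E(D_2)\subseteq M$.* The argument runs in the same way with (3) in place of (2) and with the second half of (D3). Let $D_2'$ have edge set $M\cap E(D_2)$, without isolated vertices, and add an ear $X$ of odd length at least 3 between $q$ and $t$. By (3), $D_2'$ contains a $q$–$t$ path. The edges of a component avoiding $q$ and $t$ would be separated from $h$ by $S$, so $D_2'$ is connected. If $D_2'\cup X$ is not 2-connected, let $F$ be an end-block not containing $X$, with cutvertex $v$; $F-v$ avoids $q,t$. Edges of $F$ not at $v$ would be separated from $h$ by the clique formed by the edges of $F$ at $v$ and $S$. So $F$ is a pendant edge $vl$, $l\notin\{q,t\}$. If $v\ne t$, it is simplicial in $M$: its neighbours are $S$ and the other $M_A$-edges at $v$, including $f$ if $v=q$. If $v=t$, let $\gamma't$ be the other $A$-edge at $t$, which is in $M$. By (3), $M_A$ contains an $s$–$t$ path avoiding $\gamma'$, which must arrive through the edge $lt$, impossible as $l$ is a leaf of $D_2'$ and $l\ne q$. So $D_2'\cup X$ is 2-connected, with $t=3$ of degree 3, and $q=4$. By (D3), if $D_2'\ne D_2$ then one of the following holds.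

- *Only $25$ is missing.* Then $14$ and $23$ are not linked in $H_M$: vertex $2$ has only the neighbours $1,3$, and vertex $1$ only $2,4$. Lemma 11 gives a contradiction.
- *Only $45$ is missing.* Then $12$ and $f=pq$ are not linked in $H_M$: $q$ has only the neighbours $1,p$, and vertex $1$ only $q,2$. Lemma 11 gives a contradiction.
- *Only $14,12$ are missing.* Take $x=q5$ in Lemma 10. If its path enters at $s$, it reaches $q$, via $f$, before $5$; the $s$–$q$ part is even, and with $x$ the number of $A$-edges is odd. If it enters at $t$, it reaches $5$ before $q$; the $t$–$5$ part is even, and with $x$ the number is odd. Contradiction.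

So $A\cup W\cup\{h,y\}\subseteq M$, and $M_B$ contains an edge at $t$.

## 10. Forcing the chain, and the proof of Theorem 1

**Step 8: $B\subseteq M$.** What remains is the chain. We use that $y$ forms an even pair with no disjoint chain edge, and turn this into linking.

**Lemma 12.** If $z\in M_B$ is disjoint from $y$, then $y,z$ are linked in the graph $H'$ with edge set $A\cup M_B$.

*Proof.* Let $P$ be an odd induced $y$–$z$ path in $M$. Then $h\notin P$, since otherwise the length is 2. Also $P\cap W\subseteq S$: as $h\notin P$, an excursion into $W\setminus S$ would start and end at two non-consecutive vertices of $S$, which are adjacent. If $S\cap P=\emptyset$, then $P$ is an induced path of $L(H')$, and Lemma 2 applies.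

Otherwise $P$ contains exactly one vertex $\sigma\in S$: two would be consecutive and form a triangle with a neighbouring $A$-vertex of $P$. The $P$-neighbours $x,x'$ of $\sigma$ are in $A$, and as $\sigma$ is complete to $A$ they are the only $A$-vertices of $P$. So the other $P$-neighbour of each of $x,x'$ is in $B$, and each of $x,x'$ contains $s$ or $t$. As they are non-adjacent, one contains $s$ and the other $t$. The one containing $s$, say $x$, is adjacent to $y$, hence consecutive to it on $P$. So
$$P=y,\ x,\ \sigma,\ x',\ z_1,\dots,z,$$
where $x'$ and $z_1$ share $t$, and $z_1,\dots,z$ are in $B$ and disjoint from $y$. In $H$, the edges $z_1,\dots,z$ form a path starting at $t$ and avoiding $s$ and $d_k$. Replace $x,\sigma,x'$ by the edges of an $s$–$t$ path in $A$. This gives the edge sequence of a path of $H'$, that is, an induced path of $L(H')$. By (H2) three vertices were replaced by an odd number of vertices, so the length is still odd. By Lemma 2, $y,z$ are linked in $H'$. $\square$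

Now let $z=d_{i-1}n\in M_B$ with $n\in\{n_i,n_i'\}$, and let $\bar n$ be the other of the two; $z$ is disjoint from $y$. By Lemma 12, $y$ and $z$ are linked in $H'$. A link between $s$ and $n$ avoiding $d_k,d_{i-1}$ is impossible: the component of $n$ in $H-\{d_k,d_{i-1}\}$ lies in the chain strictly between $d_{i-1}$ and $d_k$. So there is a path in $H'$ from $d_k$ to $d_{i-1}$ avoiding $s$ and $n$. Avoiding $s$, it must traverse $Q_k,\dots,Q_i$ in turn, and it uses $\bar n$ in $Q_i$. Hence
$$d_{i-1}\bar n,\ \bar nd_i\in M,\quad\text{and for each } j>i \text{ one of the two } d_{j-1}\text{–}d_j \text{ paths of } Q_j \text{ is in } M. \tag{4}$$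

Apply (4) to an edge $tn\in M_B$ ($i=1$); it puts $t\bar n$ and $\bar nd_1$ in $M$. Then apply (4) to $t\bar n$; it puts $tn$ and $nd_1$ in $M$. So $Q_1\subseteq M$. By (4), each $Q_j$ with $j>1$ contains a $d_{j-1}$–$d_j$ path in $M$; apply (4) to the edge of this path at $d_{j-1}$ ($i=j$), and the other $d_{j-1}$–$d_j$ path of $Q_j$ is in $M$ too. So all $Q_j$ are in $M$, hence $B\subseteq M$ and $M=G$. This proves Proposition 7. $\square$

**Proof of Theorem 1.** By Propositions 3 and 4, $G_k$ is Berge, has no even pair and is not complete. If some proper non-complete induced subgraph of $G_k$ had no even pair, a minimal such subgraph would be a critical induced subgraph different from $G_k$, contradicting Proposition 7. So $G_k$ is a minimal Berge graph with no even pair.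

*$G_k$ is not the line-graph of a bipartite graph.* The two vertices of $S$ are adjacent and complete to $A$. Together with $f$ and an edge of $D_1$ at $s$, which are two non-adjacent vertices of $A$, they induce a diamond. Line-graphs of bipartite graphs are diamond-free.

*$G_k$ is not an antihole.* The vertices $h$, $f$ and the edge $25$ of $D_3$ are pairwise non-adjacent: $h$ has no neighbour in $A$, and $25$ is in neither $S$ nor $T$. The complement of an antihole of length at least 6 is a cycle of length at least 6, which has no triangle, so an antihole of that length has no three pairwise non-adjacent vertices. As $G_k$ has at least 28 vertices, it is not a shorter antihole either. $\blacksquare$
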